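# A locally compact group is determined by the dual of the weakly almost periodic functionals on its measure algebra

## 1. Finite and discrete groups

Let $G$ be a locally compact group with measure algebra $M(G)$. Inside the dual $M(G)'$ there is the space $WAP(M(G))$ of weakly almost periodic functionals (definition below), and its dual $A_G=WAP(M(G))'$ is again a Banach algebra, containing $M(G)$. Suppose that $A_G$ and $A_H$ are isometrically isomorphic as Banach algebras. Must $G$ and $H$ be isomorphic as topological groups? The answer is yes. We start where this is easy.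

### 1.1 Finite groups

Let $G$ and $H$ be finite. Everything is finite-dimensional, every functional is weakly almost periodic, and $A_G=M(G)''=M(G)$ is the group algebra with the $\ell^1$-norm. Let $T:A_G\to A_H$ be an isometric isomorphism. The extreme points of the unit ball of $\ell^1(G)$ are the $c\,\delta_g$ with $|c|=1$, and $T$ maps them onto the corresponding points for $H$. So $T\delta_g=\alpha(g)\delta_{\psi(g)}$ with $|\alpha(g)|=1$. From $T(\delta_g\delta_h)=T\delta_g\,T\delta_h$ we get
$$\alpha(gh)\,\delta_{\psi(gh)}=\alpha(g)\alpha(h)\,\delta_{\psi(g)\psi(h)},$$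
so $\psi$ is a homomorphism and $\alpha$ is a character. Since $T^{-1}$ has the same form, $\psi$ is bijective.

The norm is needed: for $\mathbb Z_4$ and $\mathbb Z_2\times\mathbb Z_2$ the Fourier transform identifies both algebras with $\mathbb C^4$, so they are isomorphic by a bicontinuous map.

The next case is that of infinite discrete groups. For this we need the definitions.

### 1.2 Weakly almost periodic functionals and the algebra $A_G$

Groups are Hausdorff; measures are complex regular Borel measures; we write $ab$ for $a\star b$; $\mathrm{Prob}(\cdot)$ denotes the regular Borel probability measures.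

**Definition.** For a Banach algebra $A$, $a\in A$ and $\lambda\in A'$ let $\langle b,\lambda\cdot a\rangle=\langle ab,\lambda\rangle$ and $\langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle$. The functional $\lambda$ is *weakly almost periodic* if $a\mapsto\lambda\cdot a$, $A\to A'$, is weakly compact. These functionals form a closed subspace $WAP(A)$ of $A'$.

If $\lambda\in WAP(A)$ then $\lambda\cdot a\in WAP(A)$, because $(\lambda\cdot a)\cdot b=\lambda\cdot(ab)$. We use the known fact that $WAP(A)$ is introverted: for $\Psi\in WAP(A)'$ and $\lambda\in WAP(A)$, the functional $\langle a,\Psi\cdot\lambda\rangle=\langle\Psi,\lambda\cdot a\rangle$ is again in $WAP(A)$. Then $WAP(A)'$ is a Banach algebra for $\langle\Phi\,\square\,\Psi,\lambda\rangle=\langle\Phi,\Psi\cdot\lambda\rangle$. We write $\Phi\Psi$ for $\Phi\,\square\,\Psi$, $A_G=WAP(M(G))'$, and $w^*$ for $\sigma(A_G,WAP(M(G)))$.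

*Example.* Let $G=\mathbb Z$, $M(G)=\ell^1(\mathbb Z)$, $\lambda\in\ell^\infty(\mathbb Z)$. Then $(\lambda\cdot\delta_m)(n)=\lambda(m+n)$. A character $\lambda(n)=z^n$, $|z|=1$, has $\lambda\cdot\delta_m=z^m\lambda$, so $a\mapsto\lambda\cdot a$ has rank one and $\lambda$ is weakly almost periodic. The function $\lambda=1_{\{n\ge0\}}$ is not. Otherwise a subsequence of $\lambda\cdot\delta_m=1_{\{n\ge-m\}}$ $(m\to\infty)$ would converge weakly, necessarily to its pointwise limit $1$. But a $w^*$-cluster point $\Phi\in\ell^\infty(\mathbb Z)'$ of $(\delta_n)$ as $n\to-\infty$ has $\langle\Phi,\lambda\cdot\delta_m\rangle=0$ for all $m$ and $\langle\Phi,1\rangle=1$.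

**Fact 1.1.** The product of $A_G$ is separately $w^*$-continuous.

*Proof.* In $\Phi$ this is clear from the definition. For $\Psi$: the map $L:a\mapsto\lambda\cdot a$, $M(G)\to WAP(M(G))$, is weakly compact, and $\Psi\cdot\lambda=L^*\Psi$. By Gantmacher's theorem $L^*$ is $w^*$-to-weak continuous. $\square$

**Fact 1.2.** $C_0(G)\subset WAP(M(G))$. Evaluation $M(G)\to A_G$ is an isometric homomorphism with $w^*$-dense range.

*Proof.* For $h\in C_0(G)$ we have $h\cdot a=\int h(x\,\cdot)\,da(x)\in C_0(G)$. For $b\in M(G)$, $\langle b,h\cdot a\rangle=\int\big(\int h(xy)\,db(y)\big)da(x)$, and the inner integral is a $C_0$-function of $x$. So $a\mapsto h\cdot a$ is $w^*$-to-weak continuous from $M(G)=C_0(G)'$ to $C_0(G)$, and the image of the unit ball is weakly compact. Evaluation is isometric since $C_0(G)$ norms $M(G)$; it is multiplicative since $\langle ab,\lambda\rangle=\langle a,b\cdot\lambda\rangle$; the range is $w^*$-dense since only $0\in WAP(M(G))$ annihilates $M(G)$. $\square$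

**Fact 1.3.** Restriction to $C_0(G)$ is a $w^*$-continuous homomorphism $P:A_G\to M(G)$ which is the identity on $M(G)$.

*Proof.* Continuity and $P|_{M(G)}=\mathrm{id}$ are clear. The product of $M(G)=C_0(G)'$ is separately $w^*$-continuous (proof of Fact 1.2). So $P(\Phi\Psi)=P(\Phi)P(\Psi)$ extends from $M(G)$ to $A_G$, first in one variable and then in the other. $\square$

### 1.3 The dual of a space of measures as a $C^*$-algebra

Let $X$ be a locally compact Hausdorff space. For $\lambda\in M(X)'$ and $0\le\mu\in M(X)$ let $F_{\lambda,\mu}\in L^\infty(\mu)$ represent $\lambda$ on $L^1(\mu)$: $\langle a\mu,\lambda\rangle=\int aF_{\lambda,\mu}\,d\mu$. If $\mu\ll\nu$ then $F_{\lambda,\mu}=F_{\lambda,\nu}$ $\mu$-a.e. Conversely, a bounded family consistent in this sense comes from a unique $\lambda$, and $\|\lambda\|=\sup_\mu\|F_{\lambda,\mu}\|_\infty$. Hence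
$$F_{\lambda\lambda',\mu}=F_{\lambda,\mu}F_{\lambda',\mu},\qquad F_{\lambda^*,\mu}=\overline{F_{\lambda,\mu}}$$
make $M(X)'$ a commutative $C^*$-algebra with unit $1:\mu\mapsto\mu(X)$. Here $\lambda^*(\mu)=\overline{\lambda(\bar\mu)}$, and $\lambda\ge0$ iff $\lambda(\mu)\ge0$ for all $\mu\ge0$. For $\mu\in M(X)$ put $\lambda\mu=F_{\lambda,|\mu|}\mu\in M(X)$; then $\langle\lambda\mu,\lambda'\rangle=\langle\mu,\lambda\lambda'\rangle$, so the product of $M(X)'$ is separately $w^*$-continuous. If $\lambda$ is unitary, $|\lambda\mu|=|\mu|$. Bounded Borel functions $f$ lie in $M(X)'$ with $F_{f,\mu}=f$, so $C_0(X)$ is a subalgebra. If $X$ is compact, $C(X)$ is $w^*$-dense in $M(X)'=C(X)''$ (Goldstine).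

*Example.* If $X$ is discrete, $M(X)'=\ell^\infty(X)$ with pointwise product.

### 1.4 From functionals to a semigroup

**Definition.** A *compact semitopological semigroup* is a compact Hausdorff semigroup with separately continuous multiplication.

*Example.* $\mathbb Z\cup\{\infty\}$, the one-point compactification with $n+\infty=\infty+n=\infty+\infty=\infty$. It is not jointly continuous: $n\to\infty$ and $-n\to\infty$, but $n+(-n)=0$.

Consider the hypothesis

> **(H)** $WAP(M(G))$ is a unital $C^*$-subalgebra of $M(G)'$, and for every character $y$ of it the map $\lambda\mapsto y\cdot\lambda$ is a unital algebra homomorphism of $WAP(M(G))$.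

Under (H) let $S=S_G$ be the character space, so $WAP(M(G))=C(S)$ and $A_G=M(S)$. We often write $x$ for $\delta_x$, $x\in S$.

**Proposition 1.4.** Assume (H).

* (a) For $x,y\in S$ there is $xy\in S$ with $\delta_x\delta_y=\delta_{xy}$. With this product $S$ is a compact semitopological semigroup; $G\subset S$ as an abstract group, and $1_G$ is the identity of $S$.
* (b) For $\Phi,\Psi\in M(S)$ and $f\in C(S)$,
$$\langle\Phi\Psi,f\rangle=\int\Big(\int f(xy)\,d\Psi(y)\Big)d\Phi(x).\tag{1}$$
* (c) $|\Phi\Psi|\le|\Phi|\,|\Psi|$. Products of positive measures are positive, and total masses multiply.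
* (d) $M(G)\to M(S)$ is positive, and $\mathrm{Prob}(G)$ is $w^*$-dense in $\mathrm{Prob}(S)$.
* (e) $P$ restricts to a continuous map $P:S\to G\cup\{\infty\}$ into the one-point compactification ($\infty$ stands for the zero functional), multiplicative with $g\infty=\infty g=\infty\infty=\infty$.
* (f) The restriction map
$$M(S)'=WAP(M(G))''\to M(G)'\quad\text{is a unital $*$-homomorphism.}\tag{2}$$

*Proof.* (a) $\langle\delta_x\delta_y,\lambda\rangle=\langle x,y\cdot\lambda\rangle$ is a character in $\lambda$ by (H). Multiplication is separately continuous by Fact 1.1. Each $\delta_g$ is a character of $M(G)'$, since $\langle\delta_g,\lambda\lambda'\rangle=F_{\lambda,\delta_g}(g)F_{\lambda',\delta_g}(g)$. Distinct points of $G$ give distinct characters since $C_0(G)\subset C(S)$. The measure $\delta_{1_G}$ is the identity of $M(G)$, hence of $A_G$ by density and Fact 1.1.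

(b) $\langle\Phi\Psi,f\rangle=\int(\Psi\cdot f)(x)\,d\Phi(x)$. For fixed $x$, $(\Psi\cdot f)(x)=\langle\delta_x\Psi,f\rangle$ is $w^*$-continuous and linear in $\Psi$, so it is integration against a function in $C(S)$. At $\Psi=\delta_y$ this gives $f(xy)$, so the function is $y\mapsto f(xy)$.

(c) If $|h|\le f$ then by (1) $|\langle\Phi\Psi,h\rangle|\le\int|\Psi\cdot h|\,d|\Phi|\le\int(|\Psi|\cdot f)\,d|\Phi|=\langle|\Phi||\Psi|,f\rangle$; take the supremum over $h$. The rest is (1), with $f=1$ for the masses.

(d) Positivity: if $0\le f\in C(S)$, then $f=k^*k$ with $k\in C(S)$, and $\langle\mu,f\rangle=\int|F_{k,\mu}|^2d\mu\ge0$ for $\mu\ge0$. Density: by Hahn–Banach it suffices that if $f=f^*\in C(S)$ and $\langle\mu,f\rangle\le s$ on $\mathrm{Prob}(G)$, then $f\le s1$. The hypothesis says $s1-f\ge0$ in $M(G)'$, and positivity in a $C^*$-subalgebra is the same.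

(e) The restriction of a character of $C(S)$ to the subalgebra $C_0(G)$ is a point evaluation or $0$, and this depends continuously on the character. Multiplicativity is Fact 1.3.

(f) The map is $w^*$-continuous and extends the inclusion $C(S)\subset M(G)'$, which is a unital $*$-homomorphism. Since $C(S)$ is $w^*$-dense in $M(S)'$, both products are separately $w^*$-continuous and both involutions are $w^*$-continuous, the map is a unital $*$-homomorphism. $\square$

### 1.5 What an isometric isomorphism does to point masses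

**Proposition 1.5.** Let $G,H$ satisfy (H) and let $T:A_G\to A_H$ be an isometric algebra isomorphism. Put $u_0=T^*1\in M(S_G)'$ and $T_0\mu=T(\bar u_0\mu)$. Then $u_0$ is unitary and multiplicative on $A_G$, $T\mu=T_0(u_0\mu)$, and $T_0:A_G\to A_H$ is a positive isometric algebra isomorphism with positive inverse, for which $T_0^*$ is a $*$-isomorphism. There is a semigroup isomorphism $\theta:S_G\to S_H$ (not assumed continuous) with $T_0\delta_x=\delta_{\theta(x)}$.

*Proof.* $T^*:M(S_H)'\to M(S_G)'$ is a surjective isometry of unital commutative $C^*$-algebras. By Banach–Stone $T^*=u_0\Theta$ with $u_0=T^*1$ unitary and $\Theta$ a $*$-isomorphism. From $\langle T_0\mu,\lambda\rangle=\langle\mu,\bar u_0T^*\lambda\rangle$ we see $T_0^*=\Theta$. So $T_0$ is a surjective isometry, positive with positive inverse, hence a lattice isomorphism: $|T_0\mu|=T_0|\mu|$. Since $|u_0\mu|=|\mu|$, we get $|T\mu|=T_0|u_0\mu|=T_0\mu$ for $\mu\ge0$. For $\mu,\nu\ge0$, by Proposition 1.4(c),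
$$T_0(\mu\nu)=|T(\mu\nu)|=|T\mu\,T\nu|\le|T\mu|\,|T\nu|=T_0\mu\,T_0\nu .$$
Both ends are positive of the same mass $\|\mu\|\|\nu\|$, so they are equal, and $T_0$ is multiplicative. It maps $\mathrm{Prob}(S_G)$ affinely onto $\mathrm{Prob}(S_H)$, hence extreme points onto extreme points, which gives $\theta$. Finally $u_0=1\circ T$, and $1$ is multiplicative on $A_H$ because masses multiply. $\square$

In particular $\theta$ maps the group of invertible elements of $S_G$ onto that of $S_H$.

### 1.6 Discrete groups

**Proposition 1.6.** If $G$ and $H$ are discrete and $A_G$, $A_H$ are isometrically isomorphic, then $G\cong H$.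

*Proof.* **Step 1: (H) holds for discrete $G$.** Write ${}_g\lambda=\lambda\cdot\delta_g=\lambda(g\,\cdot)$ for $\lambda\in\ell^\infty(G)$. Since $\lambda\cdot a=\sum_ga(g)\,{}_g\lambda$, Krein's theorem (the closed absolutely convex hull of a weakly compact set is weakly compact) shows that $\lambda$ is weakly almost periodic iff $\{{}_g\lambda:g\in G\}$ is relatively weakly compact. The constant $1$ and complex conjugates cause no problem. For products recall Grothendieck's theorem: a bounded subset of $C(X)$, $X$ compact, is weakly compact iff it is compact for pointwise convergence. Thus if $K,K'\subset\ell^\infty(G)=C(\beta G)$ are weakly compact, so is $KK'$. As ${}_g(\lambda\lambda')={}_g\lambda\,{}_g\lambda'$, products of weakly almost periodic functions are weakly almost periodic. For a character $y$, $(y\cdot\lambda)(g)=\langle y,{}_g\lambda\rangle$, which is multiplicative and unital in $\lambda$.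

**Step 2: the invertible elements of $S_G$ are those of $G$.** Since $C(S_G)\subset\ell^\infty(G)$ isometrically, $G$ is dense in $S_G$. If $x\in S_G$ is invertible, then $P(x)=g\in G$ by Proposition 1.4(e). The point $g$ is open in $G\cup\{\infty\}$, so $P^{-1}(g)$ is open in $S_G$, and $G\cap P^{-1}(g)=\{g\}$ is dense in it. Hence $P^{-1}(g)=\{g\}$ and $x=g$.

**Step 3: conclusion.** The isomorphism $\theta$ of Proposition 1.5 restricts to a group isomorphism $G\to H$. $\square$

### 1.7 What changes for general groups, and the theorems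

All three steps use discreteness. In Step 1, a functional on $M(G)$ is no longer determined by its values at point masses, so weak compactness of translates is not the whole story. In Step 2, $G$ need not be dense in $S_G$ and the fibers of $P$ may be large. In Step 3 we obtained an *abstract* isomorphism, which was enough because there was no topology to recover. The third point is the hard one. Here is what we shall prove.

**Theorem A.** If $(WAP(M(G))',\square)$ and $(WAP(M(H))',\square)$ are isometrically isomorphic Banach algebras, then $G\cong H$ as topological groups.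

**Theorem B.** Let $T:WAP(M(G))'\to WAP(M(H))'$ be an isometric algebra isomorphism. There are a unique topological isomorphism $\psi:G\to H$ and a unique continuous character $\alpha:G\to\mathbb T$ with $T\delta_g=\alpha(g)\delta_{\psi(g)}$ $(g\in G)$. Moreover $T(L^1(G))=L^1(H)$ with $T\varphi=\psi_*(\alpha\varphi)$ for $\varphi\in L^1(G)$, and $(T\mu)|_{C_0(H)}=\psi_*(\alpha\mu)$ for $\mu\in M(G)$. Conversely every such pair $(\psi,\alpha)$ arises from some $T$.

In Theorem A "isometric" may be replaced by "bipositive". It cannot be replaced by "bicontinuous", and $WAP$ cannot be replaced by $AP$. These points are proved in Section 9.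

## 2. Weakly almost periodic functionals on $M(G)$ form an algebra

That $A_G=M(S_G)$ for a compact semitopological semigroup is due to M. Daws, *Characterising weakly almost periodic functionals on the measure algebra*, Studia Math. 204 (2011). Here is a short proof. A density now takes the place of the single translates of Step 1 above.

**Lemma 2.1.** Every locally compact group $G$ satisfies (H).

*Proof.* $WAP(M(G))$ is a closed subspace. It contains $1$, as $1\cdot a=a(G)1$. It is $*$-closed: $\langle b,\lambda^*\cdot a\rangle=\overline{\langle\bar a\bar b,\lambda\rangle}=\langle b,(\lambda\cdot\bar a)^*\rangle$. Let $\lambda,\lambda'\in WAP(M(G))$ and $0\le\mu\in M(G)$.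

**Step 1: a density for $a\mapsto\lambda\cdot(a\mu)$.** The map $L^1(\mu)\to WAP(M(G))$, $a\mapsto\lambda\cdot(a\mu)$, is weakly compact. By the Dunford–Pettis–Phillips theorem (Diestel–Uhl, *Vector Measures*, III.2.12) there is a bounded Bochner measurable $g_\lambda:G\to WAP(M(G))$ with values in a weakly compact set $C_\lambda$ such that $\lambda\cdot(a\mu)=\int a\,g_\lambda\,d\mu$ for $a\in L^1(\mu)$. Take $g_{\lambda'}$, $C_{\lambda'}$ likewise.

**Step 2: densities multiply.** We claim, with the product of $M(G)'$ under the integral,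
$$(\lambda\lambda')\cdot(a\mu)=\int a\,g_\lambda g_{\lambda'}\,d\mu\qquad(a\in L^1(\mu)).\tag{3}$$
Let $0\le\nu\in M(G)$ and let $\mu\otimes\nu$ be the Radon product on $G\times G$. Tensors of $C_0$-functions span a dense subspace of $C_0(G\times G)$, so $L^1(\mu\otimes\nu)=L^1(\mu)\hat\otimes L^1(\nu)$. The measure $\mu\star\nu$ is the image of $\mu\otimes\nu$ under multiplication, and $a\mu\star b\nu$ is the image of $(a\otimes b)(\mu\otimes\nu)$, so $a\mu\star b\nu\ll\mu\star\nu$ and
$$\langle a\mu\star b\nu,\lambda\rangle=\int F_{\lambda,\mu\star\nu}(xy)\,a(x)b(y)\,d(\mu\otimes\nu)(x,y).$$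
Thus $\Delta:\lambda\mapsto F_{\lambda,\mu\star\nu}(xy)\in L^\infty(\mu\otimes\nu)=(L^1(\mu)\hat\otimes L^1(\nu))'$ is a well-defined $*$-homomorphism (null sets pull back to null sets), and $\langle a\otimes b,\Delta(\lambda)\rangle=\langle a\mu\star b\nu,\lambda\rangle$.

On the other side let $\Theta:L^\infty(\mu;L^\infty(\nu))\to L^\infty(\mu\otimes\nu)$ be the contraction $\langle a\otimes b,\Theta(K)\rangle=\int a(x)\langle b,K(x)\rangle\,d\mu(x)$. If $K$ is countably valued, equal to $k_i$ on $E_i$, then $\Theta(K)(x,y)=k_i(y)$ for $x\in E_i$, so $\Theta$ is multiplicative on such functions. They are norm dense among Bochner measurable functions, so $\Theta$ is multiplicative.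

Let $G_\lambda(x)\in L^\infty(\nu)$ be the restriction of $g_\lambda(x)$ to $L^1(\nu)$. Then
$$\langle a\otimes b,\Theta(G_\lambda)\rangle=\int a\,\langle b\nu,g_\lambda\rangle\,d\mu=\langle b\nu,\lambda\cdot(a\mu)\rangle=\langle a\otimes b,\Delta(\lambda)\rangle,$$
so $\Theta(G_\lambda)=\Delta(\lambda)$, and hence $\Theta(G_\lambda G_{\lambda'})=\Delta(\lambda)\Delta(\lambda')=\Delta(\lambda\lambda')$. Restriction $M(G)'\to L^\infty(\nu)$ is a $*$-homomorphism, so pairing this identity with $a\otimes b$ reads
$$\Big\langle b\nu,\int a\,g_\lambda g_{\lambda'}\,d\mu\Big\rangle=\langle b\nu,(\lambda\lambda')\cdot(a\mu)\rangle .$$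
Every element of $M(G)$ is of the form $b\nu$, so (3) holds.

**Step 3: $\lambda\lambda'$ is weakly almost periodic.** Write $M(G)'=C(X)$, $X$ compact. By Grothendieck's theorem $C_\lambda C_{\lambda'}$ is weakly compact, and by Krein so is its closed absolutely convex hull. By (3) and Hahn–Banach this hull contains $(\lambda\lambda')\cdot(a\mu)$ whenever $\|a\|_1\le1$. A sequence $(\mu_n)$ in the unit ball of $M(G)$ lies in $L^1(\mu)$ for $\mu=\sum2^{-n}|\mu_n|$. So its image under $c\mapsto(\lambda\lambda')\cdot c$ has a weakly convergent subsequence, and $\lambda\lambda'\in WAP(M(G))$ by Eberlein–Šmulian.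

**Step 4: characters.** Let $y$ be a character of $WAP(M(G))$. Then $\langle a\mu,y\cdot\lambda\rangle=\langle y,\lambda\cdot(a\mu)\rangle=\int a\,\langle y,g_\lambda\rangle\,d\mu$, i.e. $F_{y\cdot\lambda,\mu}=\langle y,g_\lambda\rangle$. Applying $y$ to (3), $F_{y\cdot(\lambda\lambda'),\mu}=\langle y,g_\lambda\rangle\langle y,g_{\lambda'}\rangle$. As $\mu$ is arbitrary, $y\cdot(\lambda\lambda')=(y\cdot\lambda)(y\cdot\lambda')$. Also $\langle a,y\cdot1\rangle=a(G)$, so $y\cdot1=1$. $\square$

From now on Propositions 1.4 and 1.5 are available for all locally compact groups.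

## 3. Units, closures of subgroups, and why the topology is still invisible

**Lemma 3.1.** For a subgroup $D\le G$ let $h_D(\mu)=\sum_{g\in D}\mu(\{g\})$. Then $h_D\in WAP(M(G))=C(S)$ is the indicator function of $\operatorname{cl}D$ (closure in $S$), and $h_D(xy)=h_D(x)$ for $x\in S$, $y\in\operatorname{cl}D$. For $g\in G$, $k_{\{g\}}:b\mapsto b(\{g\})$ belongs to $C(S)$ and is the indicator function of $\{g\}$.

*Proof.* **Membership.** Put $k_C(b)=\sum_{x\in C}b(\{x\})$. Since $(a\star b)(\{d\})=\sum_ga(\{g\})\,b(\{g^{-1}d\})$, we have $h_D\cdot a=\sum_ga(\{g\})\,k_{g^{-1}D}$. For distinct left cosets $C_i$, $\|\sum c_ik_{C_i}\|\le\max|c_i|$, so the $k_{C_i}$ are the images of the unit vectors under a bounded map from $c_0$, and $k_{C_i}\to0$ weakly. Hence $\{k_{gD}:g\in G\}$ is relatively weakly compact. By Krein its closed absolutely convex hull is weakly compact; it contains $h_D\cdot a$ for $\|a\|\le1$.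

**Support.** $F_{h_D,\mu}$ is the indicator of the set of atoms of $\mu$ in $D$, so $h_D$ is a projection and thus the indicator of a clopen $U\subset S$, with $U\supset\operatorname{cl}D$. Let $x\in U$ and $\mathrm{Prob}(G)\ni\mu_i\to x$ (Proposition 1.4(d)). Then $h_D(\mu_i)\to1$, so $\|\mu_i-\sum_{g\in D}\mu_i(\{g\})\delta_g\|\to0$ and $\delta_x$ is a $w^*$-limit of measures living on $\operatorname{cl}D$. Hence $x\in\operatorname{cl}D$.

**Invariance.** $h_D(\mu\delta_g)=h_D(\mu)$ for $g\in D$, $\mu\in M(G)$. Extend to $x\in S$ in place of $\mu$ by density, then to $y\in\operatorname{cl}D$ in place of $g$ by continuity.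

**Points.** $k_{\{g\}}=h_{\{1\}}\cdot\delta_{g^{-1}}\in WAP(M(G))$ is a projection with value $1$ at $g$. If it is $1$ at $x$ and $\mu_i\to x$, then $\mu_i(\{g\})\to1$, so $\mu_i\to\delta_g$ and $x=g$. $\square$

**Lemma 3.2.** The invertible elements of $S$ are exactly the elements of $G$.

*Proof.* Let $xy=yx=1_G$, let $h=h_{\{1\}}$, the indicator of $\{1_G\}$, and let $\mathrm{Prob}(G)\ni\mu_i\to x$. Then $\langle\mu_iy,h\rangle\to h(xy)=1$, while
$$\langle\mu_iy,h\rangle=\langle y,h\cdot\mu_i\rangle=\sum_g\mu_i(\{g\})\,\langle y,k_{\{g^{-1}\}}\rangle,$$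
a norm convergent series. So $\langle y,k_{\{g^{-1}\}}\rangle\ne0$ for some $g$, i.e. $y=g^{-1}\in G$, and $x=y^{-1}\in G$. Elements of $G$ are invertible. $\square$

So an isometric isomorphism yields a group isomorphism $\psi=\theta|_G:G\to H$. The sensible first plan is to show that $\theta$ is a homeomorphism and then to read the topology of $G$ off $S_G$. Both halves meet an obstacle.

*Obstacle 1.* $T$ is not known to be $w^*$-continuous, and for general compact semitopological semigroups an isometric isomorphism need not be. Let $S_1=[0,1]$ and $S_2=[0,1]^2$ with the product $xy=x$. Then (1) gives $\Phi\Psi=\Psi(S)\Phi$. A Borel isomorphism $b:S_1\to S_2$ induces an isometric algebra isomorphism $b_*:M(S_1)\to M(S_2)$. If $b_*$ were $w^*$-continuous, $b$ would be a homeomorphism, which is impossible. So special features of $S_G$ must be used.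

*Obstacle 2.* By Lemma 3.1 every point of $G$ is isolated in $S_G$. For $\mathbb R$ with its usual topology and for $\mathbb R$ with the discrete topology, the group of units of the semigroup is the abstract group $\mathbb R$, with all its points isolated. The units carry no topology.

Against the first obstacle we record something about closures that is purely algebraic. Against the second, Section 4 finds the place where the topology of $G$ is kept.

**Lemma 3.3.** For $D\le G$ there is exactly one $z=z_D\in\mathrm{Prob}(S)$ with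

* (i) $\delta_gz=z=z\delta_g$ $(g\in D)$;
* (ii) $zp=p$ whenever $p\in\mathrm{Prob}(S)$ and $\delta_gp=p$ $(g\in D)$.

Moreover $\operatorname{cl}D=\{x\in S:\delta_xz_D=z_D\}$.

*Example.* If $D$ is finite, $z_D=|D|^{-1}\sum_{g\in D}\delta_g$. If $D=G=\mathbb Z$ is discrete, $P(z_D)$ is a translation invariant finite measure on $\mathbb Z$, so $P(z_D)=0$: the mass of $z_D$ sits over $\infty$.

*Proof.* **Existence.** $\operatorname{cl}D$ is a compact semitopological semigroup. For $f\in C(\operatorname{cl}D)$ the set $\{f(x\,\cdot):x\in\operatorname{cl}D\}\subset C(\operatorname{cl}D)$ is bounded and pointwise compact, hence weakly compact (Grothendieck). So $f|_D$ is weakly almost periodic on the discrete group $D$. By Ryll-Nardzewski there is a two-sided invariant mean $m$ on the weakly almost periodic functions of $D$. Then $f\mapsto m(f|_D)$ is a probability measure $z_D$ on $\operatorname{cl}D$ satisfying (i). It lies in the $w^*$-closed convex hull of $D$. If $\delta_gp=p$ for $g\in D$, then $qp=p$ for convex combinations $q$ of elements of $D$,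 hence $z_Dp=p$; this is (ii). In the same way $z'z_D=z'$ whenever $z'\delta_g=z'$ for $g\in D$.

**Uniqueness.** If $z'$ satisfies (i) and (ii), then $z'z_D=z_D$ by (ii) for $z'$, and $z'z_D=z'$ by the last remark.

**Closure.** If $x\in\operatorname{cl}D$, then $\delta_xz_D=z_D$ by continuity. Conversely $\delta_xz_D=z_D$ gives, by Lemma 3.1, $1=\langle z_D,h_D\rangle=\int_{\operatorname{cl}D}h_D(xy)\,dz_D(y)=h_D(x)$, so $x\in\operatorname{cl}D$. $\square$

## 4. The idempotent $\varepsilon$ carries the topology of $G$

$L^1(G)\subset M(G)$ is the closed ideal of measures absolutely continuous with respect to Haar measure. For $\varphi\in L^1(G)$ the maps $g\mapsto\delta_g\varphi$ and $g\mapsto\varphi\delta_g$ are norm continuous. Hence for $\nu\in M(G)$ we have $\nu\varphi=\int\delta_g\varphi\,d\nu(g)$ and $\varphi\nu=\int\varphi\delta_g\,d\nu(g)$ as Bochner integrals ($\nu$ is concentrated on a $\sigma$-compact set, whose image in $L^1(G)$ is separable). Let $(\varphi_j)\subset L^1(G)$ be a two-sided approximate identity of probability densities with supports shrinking to $1$.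

**Lemma 4.1.** $\varphi_j\to\varepsilon$ $(w^*)$ for an idempotent $\varepsilon\in S$, and:

* (E1) $\varepsilon$ is central in $A_G$; $\varepsilon\varphi=\varphi=\varphi\varepsilon$ $(\varphi\in L^1(G))$; $P(\varepsilon)=1_G$.
* (E2) If $\Phi,\Psi\in\varepsilon A_G$ and $\varphi\Phi=\varphi\Psi$ for all $\varphi\in L^1(G)$, then $\Phi=\Psi$. The same holds if $\Phi\varphi=\Psi\varphi$ for all $\varphi$.
* (E3) If $g_i\to g$ in $G$ and $x_i\to x$ in $\varepsilon S$, then $g_ix_i\to gx$ and $x_ig_i\to xg$. In particular $g\mapsto\varepsilon g$ is continuous $G\to S$.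
* (E4) $\varepsilon\nu=\int\delta_{\varepsilon g}\,d\nu(g)$ ($w^*$-integral) for $\nu\in M(G)$.
* (E5) $\varepsilon S=\varepsilon\operatorname{cl}G$.
* (E6) If $x\in S$ and $P(x)=g\in G$, then $\varepsilon x=\varepsilon g$. Hence $\varepsilon S\cap P^{-1}(G)=\varepsilon G$, and $g\mapsto\varepsilon g$ is a homeomorphism of $G$ onto $\varepsilon G$ with inverse $P$.

*Examples.* If $G$ is discrete we may take $\varphi_j=\delta_1$, so $\varepsilon=1_G$. If $G$ is not discrete, points have Haar measure zero, so $h_{\{1\}}$ vanishes on $L^1(G)$. Thus $h_{\{1\}}(\varepsilon)=0$ and $\varepsilon\ne1_G$, although $P(\varepsilon)=1_G$: the fiber of $P$ over $1$ has at least two points. If $G$ is compact, then $1\in C_0(G)$ forces $P(x)\neq\infty$ for all $x$, so $\varepsilon S=\varepsilon G$ is a copy of $G$.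

*Proof.* **Existence of $\varepsilon$.** For $f,k\in C(S)$ and $\varphi\in L^1(G)$, $\langle\varphi,fk\rangle=\langle F_{k,|\varphi|}\varphi,f\rangle$ with $F_{k,|\varphi|}\varphi\in L^1(G)$. So the annihilator of $L^1(G)$ in $C(S)$ is a closed ideal, and the $w^*$-closure of $L^1(G)$ is $M(J)$ for a closed $J\subset S$. As $L^1(G)$ is an ideal of $M(G)$, separate $w^*$-continuity shows that $M(J)$ is an ideal of $M(S)$; in particular $J$ is an ideal of $S$. Let $E\in\mathrm{Prob}(J)$ be a cluster point of $(\varphi_j)$. Then $E\varphi=\varphi=\varphi E$ for $\varphi\in L^1(G)$, so $E$ is the identity of $M(J)$. Since an identity is unique, $E$ is the only cluster point and $\varphi_j\to E$. For $x\in J$, $E\delta_x=\delta_x$ says that the image of $E$ under $y\mapsto yx$ is $\delta_x$, so $yx=x$ for all $y\in\operatorname{supp}E$. Similarly $xy=x$. So $\operatorname{supp}E\subset J$ consists of identities of $J$, hence is a single point $\varepsilon$, and $E=\delta_\varepsilon$.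

**(E1).** The middle statement is shown. For $\nu\in M(G)$ we have $\varphi_j\nu\in L^1(G)$, so $(\varphi_j\nu)\varepsilon=\varphi_j\nu$; in the limit $\varepsilon\nu\varepsilon=\varepsilon\nu$. Similarly $\varepsilon\nu\varepsilon=\nu\varepsilon$. Hence $\varepsilon\nu=\nu\varepsilon$, and density extends this to $A_G$. Finally $P(\varepsilon)=\lim\varphi_j=\delta_1$ in $\sigma(M(G),C_0(G))$.

**(E2).** $\Phi=\varepsilon\Phi=\lim\varphi_j\Phi$ and $\Phi=\Phi\varepsilon=\lim\Phi\varphi_j$.

**(E3).** The set $\varepsilon S$ is compact and contains $g_ix_i=\varepsilon g_ix_i$. Let $v\in\varepsilon S$ be a cluster point, and pass to a subnet converging to $v$. For $\varphi\in L^1(G)$, $\varphi g_ix_i\to\varphi v$. But $\|\varphi g_ix_i-\varphi gx_i\|\le\|\varphi g_i-\varphi g\|\to0$ and $\varphi gx_i\to\varphi gx$. So $\varphi v=\varphi gx$ for all $\varphi$, and $v=gx$ by (E2). For $x_ig_i$ multiply by $\varphi$ on the right.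

**(E4).** Let $\Psi\in M(S)$ be the integral; it exists since $g\mapsto f(\varepsilon g)$ is continuous for $f\in C(S)$. By (1), $\varepsilon\Psi=\Psi$. For $\varphi\in L^1(G)$, since multiplication by $\varphi$ is $w^*$-continuous, $\varphi\Psi=\int\varphi\varepsilon\delta_g\,d\nu=\int\varphi\delta_g\,d\nu=\varphi\nu=\varphi(\varepsilon\nu)$. Use (E2).

**(E5).** Let $\mathrm{Prob}(G)\ni\nu_i\to x\in S$. By (E4) $\varepsilon\nu_i$ is supported in $\operatorname{cl}(\varepsilon G)=\varepsilon\operatorname{cl}G$, hence so is $\delta_{\varepsilon x}=\lim\varepsilon\nu_i$.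

**(E6).** Replacing $x$ by $xg^{-1}$ we may take $g=1$. Let $\mathrm{Prob}(G)\ni\nu_i\to x$. Then $\nu_i=P(\nu_i)\to\delta_1$ in $\sigma(M(G),C_0(G))$, so $\nu_i(V)\to1$ for each neighborhood $V$ of $1$. Hence $\|\varphi\nu_i-\varphi\|\le\int\|\varphi\delta_h-\varphi\|\,d\nu_i(h)\to0$ for $\varphi\in L^1(G)$. So $\varphi x=\varphi$, and $\varepsilon x=\lim\varphi_jx=\lim\varphi_j=\varepsilon$. If $w\in\varepsilon S$ and $P(w)=g\in G$, then $w=\varepsilon w=\varepsilon g$; and $P(\varepsilon g)=g$. The homeomorphism follows from (E3) and the continuity of $P$. $\square$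

So $\varepsilon G\subset S$ is a topological copy of $G$. If we knew that $\theta(\varepsilon_G)=\varepsilon_H$ and that $\theta$ is continuous on $\varepsilon_GG$, we would be finished. We know neither.

## 5. One group with two topologies, and $w^*$-continuous substitutes for $T$

Let $T:A_G\to A_H$ be an isometric isomorphism, and take $T_0,\theta$ from Proposition 1.5. By Lemma 3.2, $\theta$ restricts to a group isomorphism $\psi:G\to H$. Identify $H$ with $G$ via $\psi$ and write $T$ for $T_0$ (until Section 8). We now have: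

> one abstract group $G$ with two locally compact group topologies $\tau_1,\tau_2$; algebras $A_i=M(S_i)$ with $P_i,\varepsilon_i$; a positive isometric algebra isomorphism $T:A_1\to A_2$ with positive inverse, $T^*$ a $*$-isomorphism, $T\delta_x=\delta_{\theta(x)}$ $(x\in S_1)$ and $\theta(g)=g$ for $g\in G$.

The goal is $\tau_1=\tau_2$. Write $M_i=M(G,\tau_i)$, $L_i=L^1(G,\tau_i)$, and $\operatorname{cl}_i$ for closure in $S_i$.

**Step 5.1: $\theta$ respects closures of subgroups.** Properties (i), (ii) of Lemma 3.3 are preserved by $T$, so $Tz_D^{(1)}=z_D^{(2)}$. As $\operatorname{cl}D=\{x:\delta_xz_D=z_D\}$, we get $\theta(\operatorname{cl}_1D)=\operatorname{cl}_2D$ for *every* subgroup $D\le G$.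

**Step 5.2: a $w^*$-continuous map that agrees with $T^{-1}$ on measures.** *There is a $w^*$-continuous homomorphism $R:A_2\to A_1$ with $R|_{M_2}=T^{-1}|_{M_2}$. It has the form $R=r_*$ for a continuous semigroup homomorphism $r:S_2\to S_1$ with $r(g)=g$ $(g\in G)$.*

For $\lambda\in WAP(M_1)$ put $\xi=\lambda\circ T^{-1}|_{M_2}\in M_2'$. For $\Phi\in A_1$ the functional $\Psi\mapsto\langle\Phi\Psi,\lambda\rangle$ is $w^*$-continuous, so it is given by an element $\lambda\cdot\Phi\in WAP(M_1)$. The map $\Phi\mapsto\lambda\cdot\Phi$ is $w^*$-to-weak continuous, since $\langle\Psi,\lambda\cdot\Phi\rangle=\langle\Phi\Psi,\lambda\rangle$ is $w^*$-continuous in $\Phi$. Hence it is weakly compact. For $a,b\in M_2$,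
$$\langle b,\xi\cdot a\rangle=\langle T^{-1}a\,T^{-1}b,\lambda\rangle=\langle T^{-1}b,\lambda\cdot T^{-1}a\rangle .$$
So $a\mapsto\xi\cdot a$ is the composition of $T^{-1}|_{M_2}$, the weakly compact map $\Phi\mapsto\lambda\cdot\Phi$, and the bounded map $\eta\mapsto\eta\circ T^{-1}|_{M_2}$. Hence $\xi\in WAP(M_2)$. The map $\lambda\mapsto\xi$ is the restriction to $C(S_1)$ of the $*$-isomorphism $(T^{-1})^*:M(S_1)'\to M(S_2)'$ followed by the $*$-homomorphism (2). So it is a unital $*$-homomorphism $C(S_1)\to C(S_2)$, and it is composition with a continuous map $r:S_2\to S_1$. Its adjoint $R=r_*$ is $w^*$-continuous and equals $T^{-1}$ on $M_2$. So it is multiplicative on $M_2$, hence on $A_2$ by density. Thus $r$ is a homomorphism, and $R\delta_g=T^{-1}\delta_g=\delta_g$.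

Symmetrically there is $U=u_*:A_1\to A_2$ with $U|_{M_1}=T|_{M_1}$ and $u:S_1\to S_2$ a continuous homomorphism with $u(g)=g$. Since $ur$ and $ru$ are continuous and fix $G$, $r:\operatorname{cl}_2G\to\operatorname{cl}_1G$ is a homeomorphism with inverse $u$, and $r(\operatorname{cl}_2D)=\operatorname{cl}_1D$ for all $D\le G$.

Nothing says that $R=T^{-1}$ on all of $A_2$. Comparing the two is the theme of what follows.

**Step 5.3: $R$ and $T^{-1}$ agree at $\varepsilon_2$.** *Put $f_2=\theta^{-1}(\varepsilon_2)$. Then $f_2$ is a central idempotent of $A_1$ and $r(\varepsilon_2)=f_2$. Similarly $u(\varepsilon_1)=\theta(\varepsilon_1)$.*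

Centrality and idempotency follow from (E1), as $T$ is an isomorphism. Let $f=r(\varepsilon_2)$. For $\varphi\in L_2$, $f\,T^{-1}\varphi=R(\varepsilon_2\varphi)=R\varphi=T^{-1}\varphi$. Applying $T$, $\theta(f)\varphi=\varphi$. Letting $\varphi=\varphi_j\to\varepsilon_2$ we get $\theta(f)\varepsilon_2=\varepsilon_2$, i.e. $ff_2=f_2$. Also $f_2R\varphi_j=f_2T^{-1}\varphi_j=T^{-1}(\varepsilon_2\varphi_j)=R\varphi_j$, and $R\varphi_j\to f$, so $f_2f=f$. Since $f_2$ is central, $f=f_2$.

**Step 5.4: $R$ and $T^{-1}$ agree on $\varepsilon_2M_2$.** For $\nu\in M_2$: $R(\varepsilon_2\nu)=f_2T^{-1}\nu=T^{-1}(\varepsilon_2\nu)$, while by (E4) $R(\varepsilon_2\nu)=\int\delta_{f_2g}\,d\nu(g)$. Hence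
$$T\Big(\int\delta_{f_2g}\,d\nu(g)\Big)=\varepsilon_2\nu\qquad(\nu\in M_2).\tag{4}$$

**Step 5.5: the compact sets $W$ and $W'$.** Let $W=\varepsilon_2S_2$ and $W'=f_2S_1$, both compact. By (E5) $W=\varepsilon_2\operatorname{cl}_2G$. Applying $\theta^{-1}$ and Step 5.1, and applying $r$,
$$W'=f_2S_1=f_2\operatorname{cl}_1G=r(W).\tag{5}$$

## 6. The orbit $f_2G$ is open in $W'$

Inside $W$ the copy $\varepsilon_2G$ of $(G,\tau_2)$ is open, because its complement in $W$ is $W\cap P_2^{-1}(\infty)$ by (E6). We want the same for $f_2G\subset W'=r(W)$. The danger is that $r$ sends a point of $W$ over $\infty$ into $f_2G$.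

Let $\vartheta=\theta\circ r|_{\operatorname{cl}_2G}$. By Steps 5.1 and 5.2 this is an automorphism of the semigroup $\operatorname{cl}_2G$ that fixes $G$ pointwise, with $\vartheta(\operatorname{cl}_2D)=\operatorname{cl}_2D$ for every subgroup $D$. Let $\rho=\theta\circ r|_W:W\to W$. By Step 5.3, $\rho(\varepsilon_2x)=\theta(f_2r(x))=\varepsilon_2\vartheta(x)$ for $x\in\operatorname{cl}_2G$, and $\rho(gwh)=g\rho(w)h$ for $g,h\in G$, $w\in W$. We must show that $\rho(w)\in\varepsilon_2G$ forces $w\in\varepsilon_2G$. If $\rho$ were continuous and $w=\lim\varepsilon_2n_i$, then $\rho(w)=\lim\varepsilon_2n_i=w$ and there would be nothing to do. But $\theta$ is not known to be continuous; all we know is that $\vartheta$ preserves closures of subgroups.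

*The case $(G,\tau_2)=\mathbb R$, by hand* (additive notation in $G$, and $\varepsilon_2+g$ for $\varepsilon_2g$). Let $w=\lim(\varepsilon_2+n_i)$ and $\rho(w)\in\varepsilon_2+\mathbb R$. Write $n_i=\gamma_i+c_i$ with $\gamma_i\in\mathbb Z$, $c_i\in[0,1]$. Pass to a subnet with $c_i\to c$ in $\mathbb R$ and $\gamma_i\to x\in\operatorname{cl}_2\mathbb Z$. By (E3) $w=\varepsilon_2+x+c$, so $\varepsilon_2+\vartheta(x)=\rho(w)-c\in\varepsilon_2+\mathbb R$ and $P_2(\vartheta(x))=g_0\in\mathbb R$. Now $\vartheta(x)\in\operatorname{cl}_2\mathbb Z$, because $\mathbb Z$ is a *subgroup*. So $\vartheta(x)$ is a limit of integers $\gamma_k'$, which converge to $g_0$ in $\mathbb R$, so eventually $\gamma_k'=g_0$. Hence $\vartheta(x)=g_0=\vartheta(g_0)$, $x=g_0$, and $w=\varepsilon_2+g_0+c$. The compact part was handled by (E3) and the discrete part by closures of subgroups. The general case cuts $G$ into pieces of this kind.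

**Lemma 6.1.** $(G,\tau_2)$ has an open subgroup $O$ and closed subgroups $O=N_0\supset N_1\supset\dots\supset N_m=\{1\}$, with $N_{j+1}$ normal in $N_j$ and each $Q_j=N_j/N_{j+1}$ of the form $Q_j=C\Gamma C'$ with $C,C'$ compact and $\Gamma$ a discrete subgroup.

*Proof.* **Reduction to a connected Lie group.** Let $G_0$ be the identity component and $O'$ the preimage in $G$ of a compact open subgroup of $G/G_0$. By Gleason–Yamabe there is a compact normal $K\lhd O'$ with $O'/K$ a Lie group. Let $O$ be the preimage of the identity component of $O'/K$. It is open in $G$, and $L=O/K$ is a connected Lie group.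

**The series.** Let $\mathcal R$ be the solvable radical of $L$ and $\mathcal M\supset\mathcal R$ the preimage of the center of $L/\mathcal R$. Let $\mathcal R_0=\mathcal R$ and $\mathcal R_{k+1}=\overline{[\mathcal R_k,\mathcal R_k]}$. Inductively $\mathcal R_k$ is the closure of the $k$-th derived group of $\mathcal R$, so the series reaches $\{1\}$. The $\mathcal R_k$ are connected, being closures of groups generated by commutators of connected groups, and characteristic in $L$. Pull the series $L\supset\mathcal M\supset\mathcal R_0\supset\mathcal R_1\supset\dots\supset\{1\}$ back to $O$; its last term becomes $K$; append $\{1\}$. All terms are closed and normal in $O$.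

**The quotients.**

* $L/\mathcal M$ is connected semisimple with trivial center: if $g$ is central modulo the discrete center $Z$ of $L/\mathcal R$, then $x\mapsto gxg^{-1}x^{-1}$ maps a connected group into $Z$, so it is constant and $g\in Z$. By the Cartan decomposition (Helgason) $L/\mathcal M=K_0AK_0$ with $K_0$ compact and $A\cong\mathbb R^s$ closed. With a lattice $\Gamma\cong\mathbb Z^s$ in $A=\Gamma C_A$, $C_A$ compact, it equals $K_0\,\Gamma\,(C_AK_0)$.
* $\mathcal M/\mathcal R$ is the center of a connected semisimple Lie group, hence discrete; take $\Gamma=\mathcal M/\mathcal R$.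
* $\mathcal R_k/\mathcal R_{k+1}$ is a connected abelian Lie group $\cong\mathbb R^a\times\mathbb T^b$; take $\Gamma=\mathbb Z^a$, $C'=[0,1]^a\times\mathbb T^b$.
* $K$ is compact; take $\Gamma=\{1\}$.

Compact factors not mentioned are trivial. $\square$

**Lemma 6.2.** If $w\in W$ and $\rho(w)\in\varepsilon_2G$, then $w\in\varepsilon_2G$.

*Proof.* **Step 1: entry into $O$.** Replacing $w$ by $wg^{-1}$ we may assume $\rho(w)=\varepsilon_2$. Write $w=\varepsilon_2x$ with $x\in\operatorname{cl}_2G$. Then $\varepsilon_2\vartheta(x)=\varepsilon_2$, so $P_2(\vartheta(x))=1$. Take a net in $G$ converging to $\vartheta(x)$ in $S_2$. By continuity of $P_2$ it converges to $1$ in $\tau_2$, so it is eventually in $O$. Hence $\vartheta(x)\in\operatorname{cl}_2O=\vartheta(\operatorname{cl}_2O)$, so $x\in\operatorname{cl}_2O$ and $w\in\varepsilon_2\operatorname{cl}_2N_0$.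

**Step 2: descent from $N_j$ to $N_{j+1}$.** *If $w\in\varepsilon_2\operatorname{cl}_2N_j$ and $\rho(w)\in\varepsilon_2G$, then $w\in\varepsilon_2\operatorname{cl}_2(N_{j+1})\,h$ for some $h\in N_j$.*

*Factoring a net.* Choose $n_i\in N_j$ with $\varepsilon_2n_i\to w$. Let $\hat\Gamma\subset N_j$ be the preimage of $\Gamma$. As $\Gamma$ is discrete, hence closed, in $Q_j$, $\hat\Gamma$ is closed in $(G,\tau_2)$ and $N_{j+1}$ is open in $\hat\Gamma$. There are compact sets $\hat C,\hat C'\subset N_j$ mapping onto $C,C'$: cover $C$ by finitely many images of sets $nV$, with $n\in N_j$ and $V$ a compact neighborhood of $1$ in $N_j$, and intersect the union of these sets with the closed preimage of $C$; likewise for $C'$. Lifting the factors from $C$ and $C'$, we get $n_i=c_i\gamma_ic_i'$ with $c_i\in\hat C$, $c_i'\in\hat C'$ and $\gamma_i=c_i^{-1}n_ic_i'^{-1}\in\hat\Gamma$. Pass to a subnet with $c_i\to c\in\hat C$ and $c_i'\to c'\in\hat C'$ in $\tau_2$, and $\gamma_i\to x\in\operatorname{cl}_2\hat\Gamma$ in $S_2$. Since $\varepsilon_2n_i=c_i(\varepsilon_2\gamma_i)c_i'$,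 applying (E3) twice gives $w=c(\varepsilon_2x)c'$.

*The discrete part.* We have $\varepsilon_2\vartheta(x)=\rho(\varepsilon_2x)=c^{-1}\rho(w)c'^{-1}\in\varepsilon_2G$, whence $g_0:=P_2(\vartheta(x))\in G$. As $\vartheta(x)\in\operatorname{cl}_2\hat\Gamma$, it is a limit in $S_2$ of $\gamma_k'\in\hat\Gamma$, and then $\gamma_k'\to g_0$ in $\tau_2$. So $g_0\in\hat\Gamma$, and eventually $\gamma_k'\in g_0N_{j+1}$. Thus $\vartheta(x)\in g_0\operatorname{cl}_2N_{j+1}$. Since $\vartheta$ maps $g_0\operatorname{cl}_2N_{j+1}$ onto itself and is injective, $x\in g_0\operatorname{cl}_2N_{j+1}$.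

*Assembling.* $cg_0\in N_j$ normalizes $N_{j+1}$, and conjugation by an element of $G$ is a homeomorphism of $S_2$, so $cg_0\operatorname{cl}_2(N_{j+1})=\operatorname{cl}_2(N_{j+1})\,cg_0$. Hence $w=\varepsilon_2cxc'\in\varepsilon_2\operatorname{cl}_2(N_{j+1})\,h$ with $h=cg_0c'\in N_j$.

**Step 3: iteration.** Replace $w$ by $wh^{-1}\in\varepsilon_2\operatorname{cl}_2N_{j+1}$; still $\rho(wh^{-1})=\rho(w)h^{-1}\in\varepsilon_2G$. After $m$ steps a right translate of $w$ by an element of $G$ lies in $\varepsilon_2\operatorname{cl}_2\{1\}=\{\varepsilon_2\}$, so $w\in\varepsilon_2G$. $\square$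

**Corollary 6.3.** $f_2G$ is open in $W'$, and $g\mapsto f_2g$ is a homeomorphism $(G,\tau_2)\to f_2G$.

*Proof.* If $w\in W$ and $r(w)=f_2g$, then $\rho(w)=\theta(f_2g)=\varepsilon_2g$, so $w\in\varepsilon_2G$ by Lemma 6.2. Conversely $r(\varepsilon_2g)=f_2g$. Thus $r^{-1}(f_2G)\cap W=\varepsilon_2G$. By (E6) $W\setminus\varepsilon_2G=W\cap P_2^{-1}(\infty)$ is compact. Since $r(W)=W'$, the set $W'\setminus f_2G=r(W\setminus\varepsilon_2G)$ is compact, and $f_2G$ is open in $W'$. The closed map $r|_W$ restricts to a closed continuous map from the saturated set $\varepsilon_2G$ onto $f_2G$: for $F\subset W$ closed, $r(F\cap\varepsilon_2G)=r(F)\cap f_2G$. It is injective, since $f_2g=f_2g'$ implies $\varepsilon_2g=\varepsilon_2g'$ (apply $\theta$) and $g=g'$ (apply $P_2$). So it is a homeomorphism; combine with (E6). $\square$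

## 7. The point $u(\varepsilon_1)$ does not lie over infinity

**Proposition 7.1.** $P_2(u(\varepsilon_1))=1$.

*Proof.* $P_2(u(\varepsilon_1))$ is an idempotent of $G\cup\{\infty\}$, so it is $1$ or $\infty$. Suppose it is $\infty$.

**Step 1: a multiplicative function on $S_1$ that detects escape to infinity.** Define $\chi(\mu)=(P_2T\mu)(G)$ for $\mu\in M_1$. This is a bounded multiplicative functional on $M_1$, so $\chi\cdot a=\chi(a)\chi$ has rank one in $a$, and $\chi\in WAP(M_1)=C(S_1)$. By $w^*$-density and separate $w^*$-continuity $\langle\Phi\Psi,\chi\rangle=\langle\Phi,\chi\rangle\langle\Psi,\chi\rangle$ on $A_1$, so the continuous function $\chi$ on $S_1$ is multiplicative. Note that $\chi$ is given by the formula $(P_2T\,\cdot)(G)$ only on $M_1$; on the rest of $A_1$ it is the $w^*$-continuous extension.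

**Step 2: $\chi(f_2)=0$.** We have $\chi(g)=1$ for $g\in G$, so $\chi=1$ on $\operatorname{cl}_1G$. For $\varphi\in L_1$, (E4) gives $\varphi=\varepsilon_1\varphi=\int\delta_{\varepsilon_1g}\,d\varphi(g)$, so $T\varphi=U\varphi=\int\delta_{u(\varepsilon_1)g}\,d\varphi(g)$. Since $P_2(u(\varepsilon_1)g)=\infty$ for all $g$, $P_2T\varphi=0$ and $\chi(\varphi)=0$. As $\varepsilon_1$ is a $w^*$-limit of elements of $L_1$, $\chi(\varepsilon_1)=0$. By (5) $f_2\varepsilon_1=f_2y$ for some $y\in\operatorname{cl}_1G$. Therefore $0=\chi(f_2)\chi(\varepsilon_1)=\chi(f_2)\chi(y)=\chi(f_2)$.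

**Step 3: the mass near $f_2$ is bounded by $\chi$.** Choose $\mu_i\in\mathrm{Prob}(G,\tau_1)$ with $\mu_i\to f_2$ $(w^*)$. Then $\chi(\mu_i)\to\chi(f_2)=0$ and $f_2\mu_i\to f_2f_2=f_2$, where $f_2\mu_i\in\mathrm{Prob}(W')$. Let $\kappa_i$ be the restriction of $f_2\mu_i$ to the open set $f_2G\subset W'$. By Corollary 6.3 $\kappa_i=\int\delta_{f_2g}\,d\nu_i(g)$ with $0\le\nu_i\in M_2$. By (4) and positivity of $T$, $\varepsilon_2\nu_i=T\kappa_i\le T(f_2\mu_i)=\varepsilon_2T\mu_i$. Applying the positive homomorphism $P_2$, with $P_2(\varepsilon_2)=\delta_1$, gives $\nu_i\le P_2T\mu_i$. So $\|\kappa_i\|=\|\nu_i\|\le\chi(\mu_i)\to0$.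

**Step 4: contradiction.** Choose $f\in C(S_1)$ with $0\le f\le1$, $f(f_2)=1$, and $f=0$ on the compact set $W'\setminus f_2G$, which does not contain $f_2$. Then $\langle f_2\mu_i,f\rangle\le\|\kappa_i\|\to0$, but $\langle f_2\mu_i,f\rangle\to f(f_2)=1$. $\square$

## 8. Proofs of Theorems A and B

**Proof of Theorem A.** If $g_i\to g$ in $\tau_1$, then $\varepsilon_1g_i\to\varepsilon_1g$ by (E3), so $u(\varepsilon_1)g_i\to u(\varepsilon_1)g$ in $S_2$ since $u$ is continuous. Applying the continuous map $P_2$ and $P_2(u(\varepsilon_1))=1$, we get $g_i\to g$ in $\tau_2$. The situation of Section 5 is symmetric (use $T^{-1}$), so $\tau_1=\tau_2$. Hence $\psi:G\to H$ is a topological isomorphism. $\blacksquare$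

**Proof of Theorem B.** Keep the notation of Section 5, but write $T_0$ again for the positive isomorphism and $T$ for the original one.

**Step 1: $\theta(\varepsilon_1)=\varepsilon_2$.** By Step 5.3 and Proposition 7.1, $P_2(\theta(\varepsilon_1))=P_2(u(\varepsilon_1))=1$, so $\varepsilon_2\theta(\varepsilon_1)=\varepsilon_2$ by (E6). Symmetrically $\varepsilon_1\theta^{-1}(\varepsilon_2)=\varepsilon_1$, i.e. $\theta(\varepsilon_1)\varepsilon_2=\theta(\varepsilon_1)$. Since $\varepsilon_2$ is central, $\theta(\varepsilon_1)=\varepsilon_2=u(\varepsilon_1)$.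

**Step 2: $T_0$ on measures.** For $\mu\in M_1=M_2$ (identified via $\psi$), using (E4) on both sides,
$$\varepsilon_2T_0\mu=u(\varepsilon_1)U\mu=U(\varepsilon_1\mu)=\int\delta_{u(\varepsilon_1)g}\,d\mu(g)=\int\delta_{\varepsilon_2g}\,d\mu(g)=\varepsilon_2\mu .$$
Applying $P_2$, $P_2T_0\mu=\mu$. For $\varphi\in L_1=L_2$, $T_0\varphi=T_0(\varepsilon_1\varphi)=\varepsilon_2T_0\varphi=\varepsilon_2\varphi=\varphi$.

**Step 3: the character.** $T\mu=T_0(u_0\mu)$, where $u_0=1\circ T$ is unitary in $A_G'$ and multiplicative on $A_G$ (Proposition 1.5). Put $\alpha(g)=u_0(\delta_g)$. Then $u_0\delta_g=\alpha(g)\delta_g$, so $T\delta_g=\alpha(g)\delta_{\psi(g)}$, and $\alpha:G\to\mathbb T$ is a homomorphism. By (2), $u_0|_{M(G)}$ is unitary in $M(G)'$. Given $0\ne\varphi\ge0$ in $L^1(G)$, put $\varphi'=\overline{F_{u_0,\varphi}}\,\varphi\in L^1(G)$; then $u_0(\varphi')=\|\varphi\|\ne0$. From $\alpha(g)u_0(\varphi')=u_0(\delta_g\varphi')$ and norm continuity of translation, $\alpha$ is continuous. From $\mu\varphi'=\int\delta_g\varphi'\,d\mu(g)$ and multiplicativity,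 $u_0(\mu)u_0(\varphi')=\big(\int\alpha\,d\mu\big)u_0(\varphi')$, so $u_0(\mu)=\int\alpha\,d\mu$ for all $\mu\in M(G)$. Hence $F_{u_0,\mu}=\alpha$ for $\mu\ge0$. For $f\in C(S_G)$, (2) gives $\langle u_0\mu,f\rangle=\langle\mu,u_0f\rangle=\int\alpha F_{f,\mu}\,d\mu=\langle\alpha\mu,f\rangle$. So, by linearity, $u_0\mu=\alpha\mu$ in $M(S_G)$ for all $\mu\in M(G)$.

**Step 4: the formulas.** By Steps 2 and 3, $T\varphi=T_0(\alpha\varphi)=\psi_*(\alpha\varphi)$ on $L^1(G)$, so $T(L^1(G))=L^1(H)$, and $(T\mu)|_{C_0(H)}=\psi_*(\alpha\mu)$ on $M(G)$. The pair $(\psi,\alpha)$ is unique, because $\alpha(g)\delta_{\psi(g)}$ determines $\alpha(g)$ and $\psi(g)$.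

**Step 5: the converse.** Given $(\psi,\alpha)$, $\sigma:\mu\mapsto\psi_*(\alpha\mu)$ is an isometric isomorphism $M(G)\to M(H)$. From $(\sigma^*\xi)\cdot a=\sigma^*(\xi\cdot\sigma(a))$ we see that $\sigma^*$ maps $WAP(M(H))$ isometrically onto $WAP(M(G))$. The adjoint of this restriction is a $w^*$-continuous surjective isometry $A_G\to A_H$ extending $\sigma$, hence multiplicative by density, and it has the required values. $\blacksquare$

## 9. Bipositive maps, bicontinuous maps, and $AP$

**Bipositive isomorphisms suffice in Theorem A.** Let $T:M(S_G)\to M(S_H)$ be an algebra isomorphism with $T$ and $T^{-1}$ positive. Positive operators between Banach lattices are bounded, so $T$ and $T^{-1}$ are bounded. For $\mu\ge0$ with $\|\mu\|=1$ we have $\|\mu^n\|=1$ and $\|(T\mu)^n\|=\|T\mu\|^n$, since masses multiply. So $\|T\mu\|^n=\|T(\mu^n)\|\in[\|T^{-1}\|^{-1},\|T\|]$ for all $n$, whence $\|T\mu\|=1$. A bipositive map preserves suprema and $|\mu|=\sup_t\operatorname{Re}(e^{it}\mu)$, so $|T\mu|=T|\mu|$. Hence $T$ is isometric, and Theorem A applies.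

**"Isometric" cannot be weakened to "bicontinuous".** This is the pair $\mathbb Z_4$ and $\mathbb Z_2\times\mathbb Z_2$ of Section 1.1.

**$WAP$ cannot be replaced by $AP$**, the space of functionals for which $a\mapsto\lambda\cdot a$ is compact. For a discrete group $D$, $M(D)=\ell^1(D)$, and $AP(\ell^1(D))=AP(D)$ is the closed span of the coefficients of finite-dimensional unitary representations. Let $D$ be the group of even finitary permutations of an infinite set. We claim that every unitary representation $\pi$ of $D$ of finite degree $d$ is trivial. Let $n\ge5$ with $k=\lfloor n/3\rfloor>d$. If $\pi$ were nontrivial on a subgroup $\mathrm{Alt}(n)$ (the even permutations of an $n$-element subset), it would be faithful there by simplicity. In particular it would be faithful on the subgroup $\mathbb Z_3^k$ generated by $k$ disjoint $3$-cycles. On this abelian group $\pi$ is a sum of $d$ characters, and faithfulness means that they generate the dual group $\cong\mathbb Z_3^k$. So $d\ge k$, a contradiction. Every element of $D$ lies in such a subgroup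 $\mathrm{Alt}(n)$, so $\pi$ is trivial. Hence $AP(\ell^1(D))$ consists of the constants and $AP(\ell^1(D))'=\mathbb C$, for infinite sets of any cardinality. But groups $D$ belonging to sets of different cardinality have different cardinality, so they are not isomorphic.
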